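\title{Unbounded duplication on three letters is not context-free}

\begin{abstract}
A duplication replaces a factor $u$ of a word by $uu$. We prove that the set of all words obtained from a word $w$ by iterated duplications is not context-free whenever $w$ contains at least three distinct letters. Since this set is known to be regular for words on two letters, it is either regular or not context-free, according to the number of letters of $w$. The proof expresses, up to a constant, the least length of a word of the language with a given square-free suffix as the cost of a shortest path. It shows that a suffix $ss$ is cheaper than a suffix $ss'$ with $s\ne s'$, and it concludes by exchanging subtrees of derivation trees.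
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet. For words $x,y\in\Sigma^*$ we write $x\Rightarrow y$, and say that $y$ arises from $x$ by a \emph{duplication}, if
\[
x=x_1ux_2,\qquad y=x_1uux_2
\]
for some words $x_1,x_2$ and some nonempty word $u$. The \emph{duplication closure} $w^{\bowtie}$ of a word $w$ is the set of all words that arise from $w$ by finitely many duplications, possibly none. For an integer $k\ge0$, the \emph{length-bounded} closure $w^{\le k\bowtie}$ is defined in the same way, except that only duplications with $|u|\le k$ are allowed. The inverse step, from $x_1uux_2$ to $x_1ux_2$, is called a \emph{reduction}. Thus $y\in w^{\bowtie}$ exactly when $y$ can be brought to $w$ by repeatedly replacing a square $uu$ by $u$.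

How complicated is the language $w^{\bowtie}$? A duplication changes neither the first letter, nor the last letter, nor the set of letters of a word. In the smallest cases these invariants say everything. We have $a^{\bowtie}=a^+$. We also have $(ab)^{\bowtie}=a\{a,b\}^*b$: a binary word of length $4$ contains $aa$ or $bb$ or is one of the squares $abab$, $baba$, so a word of $a\{a,b\}^*b$ reduces to a square-free word of $a\{a,b\}^*b$ of length at most $3$, and $ab$ is the only one. On three letters the invariants no longer suffice. The word $abac$ has the same first letter, last letter and set of letters as $abc$, but it contains no square, so no reduction applies to it and $abac\notin(abc)^{\bowtie}$. Since there are arbitrarily long square-free words on three letters (see Section~\ref{sec:morphism}), this obstruction occurs at every length.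

The following facts are known.
\begin{itemize}
\item For every $w\in\{a,b\}^*$ the language $w^{\bowtie}$ is regular.
\item For every $k\ge4$ the language $(abc)^{\le k\bowtie}$ is not regular, and $(abc)^{\bowtie}$ is not regular.
\item For every word $w$ and every $k\ge0$ the language $w^{\le k\bowtie}$ is context-free.
\end{itemize}
They lead to the question, posed as an open problem in \cite{idem}, whether $w^{\bowtie}$ is context-free for every word $w$ over every finite alphabet. One can guess either way. On the one hand $w^{\bowtie}$ is the increasing union of the context-free languages $w^{\le k\bowtie}$. On the other hand an unbounded duplication copies a word, and the language of all squares $uu$ over two letters is the textbook example of a language that is not context-free. The answer is negative, in the strongest form that the first fact permits.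

\begin{theorem}\label{thm:main}
If $w$ contains at least three distinct letters, then $w^{\bowtie}$ is not context-free.
\end{theorem}

In particular $(abc)^{\bowtie}$ is not context-free.

\begin{theorem}\label{thm:dichotomy}
For every word $w$ the following are equivalent:
\begin{itemize}
\item[(i)] $w^{\bowtie}$ is context-free;
\item[(ii)] $w^{\bowtie}$ is regular;
\item[(iii)] $w$ contains at most two distinct letters.
\end{itemize}
\end{theorem}

\begin{proof}[Proof, assuming Theorem~\ref{thm:main}]
The implication (iii)$\Rightarrow$(ii) is the first known fact, up to renaming letters. Every regular language is context-free, which gives (ii)$\Rightarrow$(i). The implication (i)$\Rightarrow$(iii) is Theorem~\ref{thm:main}.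
\end{proof}

The copies that duplication creates are hard to isolate, because the language is so rich. The pumping lemma concludes that certain words $x_1u^ix_2v^ix_3$ lie in the language, and for $i\ge1$ this holds in $w^{\bowtie}$ for every factorization $x_1ux_2vx_3$ of every one of its words. Moreover we shall see that, apart from a short fixed ending, every square-free word on the three letters is a suffix of some word of $w^{\bowtie}$. What the language does remember is how \emph{long} a word with a given suffix has to be. A square-free suffix cannot be reduced from inside, so every sequence of reductions must consume it from the left, and each step has a price. This turns the least length into a shortest-path cost (Section~\ref{sec:cost}). A suffix $ss$ costs only $|s|$ more than the suffix $s$, because one duplication creates it, whereas a square-free suffix $ss'$ can be made to cost a fixed proportion more. A context-free grammar that generates very many short words ending in $ss$ can be forced, by exchanging subtrees of derivation trees, to generate an equally short word ending in $ss'$, and this is the contradiction.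

Section~\ref{sec:example} carries this out by hand on words of length $10$ and lists the properties that a family of words $s$ must have. Sections \ref{sec:morphism} and~\ref{sec:family} construct the family, Section~\ref{sec:estimates} estimates its costs, and Section~\ref{sec:proof} completes the proof. Besides textbook facts on context-free grammars, the proof of Theorem~\ref{thm:main} uses one outside result, Thue's theorem on the Thue--Morse word.

\section{Words, grammars, and reduction to three letters}\label{sec:prelim}

The empty word is $\varepsilon$, and $|x|$ is the length of $x$. The positions of a finite word are numbered from $1$, and $[s,e]$ denotes the set of integers from $s$ to $e$. A \emph{factor} of $x$ is a word $u$ with $x=x_1ux_2$; the choice of $x_1$ fixes an \emph{occurrence} of $u$. A \emph{square} is a word $uu$ with $u\ne\varepsilon$, and a word is \emph{square-free} if no factor of it is a square. As noted above, a square-free word on two letters has length at most $3$. A \emph{morphism} is a map $\varphi$ between sets of words with $\varphi(xy)=\varphi(x)\varphi(y)$; it is determined by the images of the letters.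

\subsection*{Exchanging subtrees}
We use two textbook facts. First, the image of a context-free language under a morphism is context-free. Second, a context-free language that does not contain $\varepsilon$ is generated by a grammar in \emph{Chomsky normal form}: every rule has the form $T\to T'T''$ or $T\to x$, with nonterminals $T,T',T''$ and a letter $x$. A derivation is recorded by a tree whose inner nodes carry nonterminals; an inner node has either two inner nodes or one letter as children. The letters below a node form a factor of the derived word, the \emph{yield} of the node. If a subtree is replaced by another subtree whose root carries the same nonterminal, the result is again a derivation tree. The next lemma is the only way in which context-freeness enters the argument.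

\begin{lemma}\label{lem:interchange}
Let $\mathcal L\subseteq\Sigma^+$ be context-free. There is a constant $\nu$ with the following property. Let $S\subseteq\mathcal L$ be a nonempty set of words of the same length $N$, let $Q\subseteq[1,N]$, and let $\mu\ge1$ be a real number with $|Q|>\mu$. Then there are an interval $[s,e]\subseteq[1,N]$ and a subset $S'\subseteq S$ such that
\[
|S'|\ge\frac{|S|}{\nu N^2},\qquad \frac\mu2<\bigl|Q\cap[s,e]\bigr|\le\mu,
\]
and such that for all $Z,\tilde Z\in S'$ the word obtained from $Z$ by replacing its letters in the positions $[s,e]$ by those of $\tilde Z$ belongs to $\mathcal L$.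
\end{lemma}

\begin{proof}
Fix a grammar for $\mathcal L$ in Chomsky normal form and let $\nu$ be its number of nonterminals. Call the positions in $Q$ \emph{marks}. Fix a derivation tree for each $Z\in S$ and walk down from its root, whose yield contains more than $\mu$ marks. As long as the yield of the current node contains more than $\mu\ge1$ marks, it has at least two letters, so the node has two inner children; go to a child whose yield contains at least half of these marks. The walk stops at an inner node with at most $\mu$ marks, and with more than $\mu/2$ marks because its parent has more than $\mu$. Record the nonterminal of this node and the interval $[s,e]$ occupied by its yield. There are at most $\nu N^2$ possible records, so some record is shared by a set $S'$ of at least $|S|/(\nu N^2)$ words. For $Z,\tilde Z\in S'$, replacing the recorded subtree of $Z$ by that of $\tilde Z$ gives a derivation tree of the word in the statement.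
\end{proof}

\subsection*{Erasing letters}

\begin{lemma}\label{lem:erase}
Let $\varphi$ be a morphism that sends each letter to itself or to $\varepsilon$. Then $\varphi(w^{\bowtie})=\varphi(w)^{\bowtie}$ for every word $w$.
\end{lemma}

\begin{proof}
If $x_1ux_2\Rightarrow x_1uux_2$, then the images under $\varphi$ are equal when $\varphi(u)=\varepsilon$ and are related by a duplication otherwise. By induction on the number of duplications, $\varphi(w^{\bowtie})\subseteq\varphi(w)^{\bowtie}$.

For the converse it suffices to lift one duplication. Let $\varphi(x)=z_1vz_2$ with $v\ne\varepsilon$. Each letter has an image of length at most $1$, so the images of the prefixes of $x$ run through all prefixes of $\varphi(x)$, in order of length. Hence $x$ has a prefix $x_1$ with image $z_1$ and a longer prefix $x_1u$ with image $z_1v$. Writing $x=x_1ux_2$ we have $\varphi(u)=v$ and $\varphi(x_2)=z_2$, so $x\Rightarrow x_1uux_2$ and $\varphi(x_1uux_2)=z_1vvz_2$.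
\end{proof}

If $w$ has at least three distinct letters and $w^{\bowtie}$ is context-free, erase all letters but three of those that occur in $w$. By Lemma~\ref{lem:erase} and closure under morphisms, $\varphi(w)^{\bowtie}$ is context-free. So it suffices to prove Theorem~\ref{thm:main} for words in which exactly three letters occur. We name the letters as follows. Let $c$ be the letter whose last occurrence in $w$ is leftmost, and let $\gamma$ be the part of $w$ after that occurrence; it contains both other letters. Let $a$ be the first letter of $\gamma$ and $b$ the remaining letter. Then
\begin{equation}\label{eq:w}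
w=\alpha_0\,c\,\gamma\in\{a,b,c\}^*,\qquad \gamma\in a\{a,b\}^*,\qquad b\text{ occurs in }\gamma .
\end{equation}
For example, a word of three distinct letters becomes $cab$, with $\gamma=ab$. The word $w$ is fixed from now on, and
\[
D=|\gamma|+4 .
\]

\section{The cost of a suffix}\label{sec:cost}

We study words of $w^{\bowtie}$ that end like $w$, in $c\gamma$. Their suffixes will be written $p\gamma$ with $p\in\{a,b,c\}^*c$, and $p[j]$ denotes the suffix of $p$ of length $j$. We want no reduction to take place inside $p\gamma$. The word $\gamma$ is given to us and may contain squares, so the right condition is the following: $p$ is \emph{good} if every occurrence of a square in $p\gamma$ lies inside the suffix $\gamma$. A good word is square-free, and its suffixes $p[j]$ are good. Over two letters a square-free word has length at most $3$; the third letter is what makes long good words possible.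

Suppose that a word ends in $p[j]\gamma$ and that a square $uu$ sticks out of this suffix on the left, with its second half inside. Then the visible part $v$ of the first half is a prefix of $p[j]\gamma$ that occurs again $|u|$ places later. The reduction shortens the word by $|u|$ and leaves the suffix $p[j-|v|]\gamma$. The next definition records exactly this.

\begin{definition}\label{def:move}
Let $p\in\{a,b,c\}^*c$, let $2\le j\le|p|$, and let $P=p[j]\gamma=P_1P_2\cdots$. A \emph{move} of $p$ from $j$ is a pair $(k,d)$ of integers with
\[
1\le k\le j-1,\qquad k\le d,\qquad d+k\le|P|,\qquad P_s=P_{s+d}\ \text{ for }1\le s\le k .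
\]
It leads from $j$ to $j-k$, it \emph{removes} $k$ letters, and its \emph{cost} is $d$. The \emph{cost} $C(p)$ is the least total cost of a path of moves from $|p|$ to $1$.
\end{definition}

Equivalently, $P=vqv\beta$ with $|v|=k$ and $|vq|=d$, and then $p[j-k]\gamma=qv\beta$. The moves from $j$ depend only on $p[j]$. If $p$ is good, every move satisfies
\begin{equation}\label{eq:dk}
d\ge k+1 ,
\end{equation}
because $d=k$ would give the square $vv$ starting inside $p$.

A letter can always be removed at bounded cost. Here we use that the alphabet has only three letters and that both $a$ and $b$ occur in $\gamma$.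

\begin{lemma}\label{lem:single}
If $p$ is good and $2\le j\le|p|$, there is a move from $j$ to $j-1$ of cost at most $D$, and of cost at most $4$ if $j\ge5$. Consequently $C(p)\le4|p|+3D$.
\end{lemma}

\begin{proof}
Let $P=p[j]\gamma$. A move $(1,d)$ exists as soon as the letter $P_1$ occurs at position $1+d$. If $j\ge5$, then $P_2P_3P_4P_5$ lies in $p$, so it is square-free of length $4$ and contains all three letters; thus $d\le4\le D$ is possible. If $j\le4$, then $P_2P_3\cdots=p[j-1]\gamma$ contains $c$, as the last letter of $p$, and $a,b$, in $\gamma$; thus some $d\le|P|-1\le3+|\gamma|<D$ is possible. The path that removes one letter at a time has cost at most $4|p|+3D$.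
\end{proof}

The moves given by this lemma will be called \emph{single moves}. The next two lemmas show that $|w|+C(p)$ is, up to a constant, the least length of a word of $w^{\bowtie}$ with suffix $p\gamma$.

\begin{lemma}\label{lem:upper}
If $p$ is good, there is $X\in w^{\bowtie}$ with suffix $p\gamma$ and $|X|=|w|+C(p)$.
\end{lemma}

\begin{proof}
The word $w$ has suffix $c\gamma=p[1]\gamma$. We follow a cheapest path backwards. Consider a move $(k,d)$ from $j$ to $j-k$, with $p[j]\gamma=vqv\beta$ as above, and a word $\theta qv\beta\in w^{\bowtie}$ with suffix $p[j-k]\gamma=qv\beta$. Duplicating $qv$ gives $\theta q\,vqv\beta\in w^{\bowtie}$, which has suffix $p[j]\gamma$ and is longer by $d$.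
\end{proof}

\begin{lemma}\label{lem:lower}
If $p$ is good and $X\in w^{\bowtie}$ has suffix $p\gamma$, then $|X|\ge|w|+C(p)-|w|D$. If $w=c\gamma$, then $|X|\ge|w|+C(p)$.
\end{lemma}

\begin{proof}
Let $X=X_0,X_1,\dots,X_r=w$ be a sequence of reductions, and write a step as $X_i=\alpha uu\beta$, $X_{i+1}=\alpha u\beta$, where $\alpha,u,\beta$ depend on $i$.

First we show that the ending $c\gamma$ is never touched. Every $X_i$ contains $c$; call the part after its last $c$ its \emph{tail}. If $u\beta$ contains $c$, then $X_i$ and $X_{i+1}$ have the same tail, since both end in $u\beta$. Otherwise the last $c$ lies in $\alpha$, and the tail of $X_i$ is longer than that of $X_{i+1}$ by $|u|$. So tails never get longer along the sequence, and both $X_0$ and $X_r$ have tail $\gamma$. Therefore every tail equals $\gamma$ and in every step $u\beta$ contains $c$; in particular $|u\beta|>|\gamma|$.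

Now we define $\ell_i\ge1$ such that $X_i$ has suffix $p[\ell_i]\gamma$ and such that either $\ell_{i+1}=\ell_i$ or there is a move from $\ell_i$ to $\ell_{i+1}$ of cost $|X_i|-|X_{i+1}|$. Put $\ell_0=|p|$. Given $\ell_i$, let $P=p[\ell_i]\gamma$. Both $P$ and $uu\beta$ are suffixes of $X_i$.

If $|u\beta|\ge|P|$, then $P$ is a suffix of $u\beta$, hence of $X_{i+1}$, and we put $\ell_{i+1}=\ell_i$.

If $|u\beta|<|P|$, put $\ell_{i+1}=|u\beta|-|\gamma|\ge1$. Then $u\beta=p[\ell_{i+1}]\gamma$ is a suffix of $X_{i+1}$. If we had $|uu\beta|\le|P|$, then $uu$ would occur in $p\gamma$, and not inside $\gamma$ since $|u\beta|>|\gamma|$; this contradicts goodness. So $|u\beta|<|P|<|uu\beta|$, which means $P=vu\beta$ with $v$ a nonempty proper suffix of $u$. Writing $u=qv$ we get $P=vqv\beta$. This is the move $(|v|,|u|)$ from $\ell_i$ to $\ell_{i+1}$, of cost $|u|=|X_i|-|X_{i+1}|$.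

Altogether there is a path from $|p|$ to $\ell_r$ of cost at most $|X|-|w|$. Since $w$ has suffix $p[\ell_r]\gamma$, we have $\ell_r\le|w|-|\gamma|$. Fewer than $|w|$ single moves lead from $\ell_r$ to $1$, so $C(p)\le|X|-|w|+|w|D$. If $w=c\gamma$, then $\ell_r=1$ and no further move is needed.
\end{proof}

The bound holds whatever precedes $p\gamma$ in $X$. This matters, because after an exchange of subtrees we shall know the suffix of a word and nothing about its beginning.

\section{The argument on the word $cab$}\label{sec:example}

Let $w=cab$, so $\gamma=ab$, and $p$ is good exactly when $p\,ab$ is square-free. By Lemmas \ref{lem:upper} and~\ref{lem:lower}, the least length of a word of $w^{\bowtie}$ ending in $p\,ab$ is exactly $3+C(p)$. The words $cbabcab$ and $cbcab$ are square-free, and the table lists all moves from their suffixes.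
\[
\begin{array}{c|c|c}
P=p[j]\gamma & \text{moves }(k,d) & C(p[j])\\ \hline
bc\cdot ab & (1,3) & 3\\
abc\cdot ab & (1,3),\ (2,3) & 3\\
babc\cdot ab & (1,2),\ (1,5) & 2+3=5\\
cbabc\cdot ab & (1,4) & 4+5=9\\
cbc\cdot ab & (1,2) & 2+3=5
\end{array}
\]
Take the two blocks $s=cb$ and $s'=ab$. Following the proof of Lemma~\ref{lem:upper} we build a shortest word ending in $s\,cab$ and then duplicate $s$:
\[
cab\Rightarrow cab\,cab\Rightarrow ca\,bc\,bc\,ab=cab\,cb\,cab\Rightarrow Z=cab\cdot cb\cdot cb\cdot cab .
\]
We do the same with $s'$ and duplicate the first letter twice to reach the same length:
\[
cab\Rightarrow c\,ab\,cab\Rightarrow c\,ab\,ab\,cab\Rightarrow cc\,ab\,ab\,cab\Rightarrow\tilde Z=ccc\cdot ab\cdot ab\cdot cab .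
\]
Both words have length $10$. The second copy of the block cost $2$, its length. In contrast, the mixed suffix $s\,s'\,cab=cbabcab$ forces length at least $3+9=12$: putting $s$ in front of $s'cab$ costs $9-3=6$. So no word of length $10$ ending in $ss'cab$ lies in $w^{\bowtie}$. If a grammar for $w^{\bowtie}$ derived the positions $6,7$ of $Z$ and of $\tilde Z$ from the same nonterminal, then exchanging the two subtrees would produce $cab\cdot cb\cdot ab\cdot cab$, a word of length $10$ with this suffix.

A grammar has no reason to cut these two particular words at this place. Lemma~\ref{lem:interchange} forces a useful cut only in a family that is much larger than the number of possible records. So we need, for a fixed end word $\rho$ in place of $c$, families of blocks $s$ of a common large length $M$ with four properties.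
\begin{itemize}
\item[(R1)] The family is larger than any fixed power of $M$, and it is closed under the recombinations that an exchange produces.
\item[(R2)] The words $s\rho$, and $ss'\rho$ for $s\ne s'$, are good.
\item[(R3)] For $s\ne s'$ we have $C(ss'\rho)\ge C(s'\rho)+(1+\delta)M-O(1)$ with a fixed $\delta>0$.
\item[(R4)] The costs $C(s\rho)$ differ by $o(M)$ within the family.
\end{itemize}
Property (R4) is needed because we compare the length of the words ending in $ss\rho\gamma$, which involves $C(s\rho)$, with a lower bound that involves $C(s'\rho)$ for a recombined block $s'$.

For (R1) and (R4) we let the blocks be almost identical: they differ only at $K$ chosen places, where a free bit is stored. This makes (R2) and (R3) delicate, since $ss'$ is then very close to a square. For (R3) every move must have $d/k$ bounded away from $1$. Short moves satisfy this by \eqref{eq:dk}, so long repetitions at short distance must be excluded. For (R4) a cheapest path must be \emph{local}, so that changing a bit affects few moves. This holds if every long move has $d\ge4k$, for then single moves are at least as cheap. Words with such sparse repetitions are easy to obtain over a large alphabet (Section~\ref{sec:family}).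 We first build a code that carries them to $\{a,b,c\}$.

\section{A synchronizing square-free morphism}\label{sec:morphism}

Let $\lambda=40$, let $\Gamma_1,\Gamma_2$ be disjoint alphabets with $2\lambda+2$ letters each, and let
\[
\Gamma=\bigl((\Gamma_1\cup\Gamma_2)\times\{0,1\}\bigr)\cup\{\omega\},\qquad n=|\Gamma| ,
\]
with one extra letter $\omega$. In this section only the size $n$ and the letter $\omega$ matter. We construct a morphism $h\colon\Gamma^*\to\{a,b,c\}^*$ in which all letters have images of the same length $L$, which preserves square-freeness, and whose block boundaries can be recognized locally. The boundaries are signaled by the factors $cac$ and $bab$, so the code words are cut from a square-free word that avoids both.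

\subsection*{A square-free word without $cac$ and $bab$}
The Thue--Morse word $\mathbf t=t_0t_1t_2\cdots=0110100110010110\cdots$ is the infinite word that begins with $0$ and is fixed by the morphism $0\mapsto01$, $1\mapsto10$. A word has \emph{period} $r$ if letters at distance $r$ are equal. Thue's theorem states that $\mathbf t$ is overlap-free: for no $r\ge1$ does it contain a factor of length $2r+1$ with period $r$. Define $\mathbf z=z_0z_1z_2\cdots=cabcbacabacbcab\cdots$ by
\[
z_i=c,\ b,\ a\quad\text{according as}\quad t_{i+1}-t_i=1,\ -1,\ 0 .
\]

\begin{lemma}\label{lem:z}
The word $\mathbf z$ is square-free and contains neither $cac$ nor $bab$. Any $32$ consecutive letters of $\mathbf z$ contain both $abc$ and $bca$.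
\end{lemma}

\begin{proof}
Suppose that $uu$ occurs at position $i$, with $|u|=r$. The differences $t_{j+1}-t_j$ have the same sum $S$ over both copies of $u$, so $t_{i+r}=t_i+S$ and $t_{i+2r}=t_i+2S$. As $t_i,t_{i+2r}\in\{0,1\}$, this forces $S=0$. The sequences $t_i,\dots,t_{i+r}$ and $t_{i+r},\dots,t_{i+2r}$ then have the same first term and the same differences, so $t_i\cdots t_{i+2r}$ has length $2r+1$ and period $r$, against Thue's theorem.

The factor $cac$ would mean differences $1,0,1$ and $bab$ would mean $-1,0,-1$; neither is possible for a sequence with values in $\{0,1\}$.

The factor $1101$ of $\mathbf t$ has differences $0,-1,1$ and gives $abc$; the factor $1011$ has differences $-1,1,0$ and gives $bca$. Applying the morphism three times shows that $\mathbf t$ is obtained from itself by replacing $0$ with $0\underline{1101}001$ and $1$ with $100\underline{1011}0$. By Thue's theorem with $r=1$, $\mathbf t$ contains neither $000$ nor $111$, so any three consecutive ones of these blocks of length $8$ include both kinds. The letters $t_i,\dots,t_{i+31}$ contain three full consecutive blocks, since at most $7$ letters precede the first full block. Hence $z_i\cdots z_{i+31}$ contains $abc$ and $bca$.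
\end{proof}

\subsection*{The code words}
We want $n$ factors of $\mathbf z$ of equal length, with prescribed ends, each of which is identified by either of its halves. Factors that start close to each other have the last property, because $\mathbf z$ is square-free.

\begin{lemma}\label{lem:B}
There are integers $H\ge1$, $\ell\ge2H$ and words $B_\xi$ $(\xi\in\Gamma)$ of length $\ell$ such that:
\begin{itemize}
\item[(B1)] $B_\xi$ begins with $bc$ and ends with $bc$, and $aB_\xi a$ is a factor of $\mathbf z$;
\item[(B2)] for $\xi\ne\zeta$, the words $B_\xi,B_\zeta$ have different prefixes of length $H$ and different suffixes of length $H$.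
\end{itemize}
\end{lemma}

\begin{proof}
Let $R=32n$ and $H=32R$. For $1\le r\le R$ choose, by Lemma~\ref{lem:z}, an occurrence of $abc$ inside the positions $[32r,32r+31]$ of $\mathbf z$, starting at $i_r$, and an occurrence of $bca$ inside $[i_r+2H+1,i_r+2H+32]$, ending at $e_r$. The word $z_{i_r+1}\cdots z_{e_r-1}$ begins and ends with $bc$ and is preceded and followed by $a$. Its length $e_r-i_r-1$ lies in $[2H,2H+31]$, so it takes at most $32$ values, and $n$ of the $R=32n$ words have a common length $\ell\ge2H$. Index them by $\Gamma$. This gives (B1).

For $r\ne r'$ we have $1\le|i_r-i_{r'}|\le32R=H$. So the prefixes of length $H$ of $B_\xi$ and $B_\zeta$ occur in $\mathbf z$ at a distance $\Delta\in[1,H]$, and so do the suffixes of length $H$, as the lengths are equal. If two factors of length $H$ starting at $j$ and $j+\Delta$ were equal, then $z_j\cdots z_{j+2\Delta-1}$ would be a square. This gives (B2).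
\end{proof}

Define
\[
h(\xi)=acba\,B_\xi\quad(\xi\in\Gamma),\qquad L=\ell+4 .
\]
By (B2), $h$ is injective on letters. In $h(x)$, with $x=x_1\cdots x_r$ and $x_i\in\Gamma$, the factors $h(x_1),\dots,h(x_r)$ in their natural places are called \emph{blocks}. With $E=cb$ we have
\[
h(x)\,a=a\,E\,a\,B_{x_1}\,a\,E\,a\,B_{x_2}\,a\cdots a\,E\,a\,B_{x_r}\,a .
\]
The displayed letters $a$ are the \emph{separators}; all but the first and the last are \emph{inner}. The factors $aEa=acba$ and $aB_\xi a$ between consecutive separators are the \emph{pieces}. Each piece is square-free and contains neither $cac$ nor $bab$. An occurrence of $cac$ or $bab$ in $h(x)a$ is called a \emph{defect}.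

\begin{lemma}\label{lem:defects}
In $h(x)a$ the following hold.
\begin{itemize}
\item[(a)] The occurrences of $cac$ are exactly those centered at the inner separators between some $B_\xi$ and the next $E$; their centers are $\equiv1\pmod L$. The occurrences of $bab$ are exactly those centered at the separators between $E$ and the next $B_\xi$; their centers are $\equiv4\pmod L$.
\item[(b)] Distinct defects are disjoint.
\item[(c)] A factor that contains no defect lies in a single piece. A factor that contains exactly one defect lies in the two pieces that meet at its center.
\end{itemize}
\end{lemma}

\begin{proof}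
A defect does not lie in one piece, so it has a separator strictly inside, that is, as its middle letter. By (B1), a separator after $B_\xi$ and before $E$ is surrounded by $c$ and $c$, and a separator after $E$ and before $B_\xi$ is surrounded by $b$ and $b$. The former are the first letters of the blocks other than the first, and the latter are the fourth letters of the blocks. This proves (a), and shows that every inner separator is the center of a defect. Consecutive centers are at distance $3$ or $L-3\ge3$, which gives (b). A factor that has a separator strictly inside contains the defect centered there, which gives (c).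
\end{proof}

\begin{lemma}\label{lem:squarefree}
If $x\in\Gamma^+$ is square-free, then $h(x)$ is square-free.
\end{lemma}

\begin{proof}
Suppose that $uu$ occurs in $h(x)$. If $u$ is long enough to contain a defect, the defect aligns the square with the blocks; otherwise the square is confined to two pieces.

\emph{Case 1: one copy of $u$ contains a defect.} The other copy contains the same word at distance $|u|$, which is a defect of the same kind. By Lemma~\ref{lem:defects}(a), $|u|=\varrho L$ with $\varrho\ge1$. Let $uu$ start in the block $h(x_g)$, after its first $o$ letters, $0\le o<L$. If $o=0$, both copies consist of $\varrho$ full blocks and $x_g\cdots x_{g+2\varrho-1}$ is a square. Let $o>0$. Comparing the two copies of $u$ we find that $x_{g+i}=x_{g+\varrho+i}$ for $1\le i\le\varrho-1$, that $h(x_g)$ and $h(x_{g+\varrho})$ have the same suffix of length $L-o$, and that $h(x_{g+\varrho})$ and $h(x_{g+2\varrho})$ have the same prefix of length $o$. If $L-o\ge H$, then $x_g=x_{g+\varrho}$ by (B2), and $x_g\cdots x_{g+2\varrho-1}$ is a square. Otherwise $o>L-H\ge H+4$, so the common prefix covers $acba$ and $H$ further letters; then $x_{g+\varrho}=x_{g+2\varrho}$ by (B2), and $x_{g+1}\cdots x_{g+2\varrho}$ is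 a square. Each case contradicts the hypothesis.

\emph{Case 2: no copy of $u$ contains a defect.} A defect in $uu$ then contains the last letter of the first copy and the first letter of the second, so by disjointness there is at most one. If there is none, $uu$ lies in one piece, which is square-free. So there is exactly one, $|u|\ge2$, and $uu$ lies in the two pieces that meet at its center. We mark the middle of $uu$ by a bar. For the defect $cac$ the two pieces form $aB_\xi\,a\,cb\,a$, and for $bab$ they form $a\,cb\,a\,B_\xi a$.
\begin{itemize}
\item $c|ac$: the second $u$ is a prefix of $acba$ of length at least $2$, and $u$ ends with $c$, so $u=ac$. But the first $u$ is a suffix of $aB_\xi$, which ends with $bc$.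
\item $ca|c$: the second $u$ is $cb$ or $cba$. But the first $u$ ends with $ca$.
\item $b|ab$: the first $u$ is $cb$ or $acb$. But the second $u$ begins with $ab$.
\item $ba|b$: the first $u$ is a suffix of $acba$ of length at least $2$, and $u$ begins with $b$, so $u=ba$. But the second $u$ is a prefix of $B_\xi a$, which begins with $bc$.
\end{itemize}
All cases are impossible.
\end{proof}

\subsection*{The end word}
It remains to join $h(x)$ to $\gamma$, of which we know little more than its first letter. Put
\[
\rho=acbac .
\]
This word starts like a block and then deviates, so that $h(x)\rho$ ends with a factor $cacbac$ that occurs nowhere else. A square that reaches the end of $h(x)\rho$ is therefore short. The naming of the letters in \eqref{eq:w} is used here: if $\gamma$ began with $b$, then $\rho\gamma$ would begin with the square $acb\,acb$.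

\begin{lemma}\label{lem:good}
Let $x\in(\Gamma\setminus\{\omega\})^+$ be square-free and let $p=h(x)\rho$.
\begin{itemize}
\item[(a)] The occurrences of $cac$ in $p\gamma$ are exactly those centered at the first letters of the blocks of $h(x)$ other than the first block, each continuing as $cacbab$, and the one centered at the first letter of $\rho$, continuing as $cacbac$. All centers are $\equiv1\pmod L$.
\item[(b)] The word $p$ is good.
\end{itemize}
\end{lemma}

\begin{proof}
The word $h(x)acba$, which is $p$ without its last letter, is a prefix of $h(x\omega)$. Since $\omega$ does not occur in $x$, the word $x\omega$ is square-free, so $h(x)acba$ is square-free by Lemma~\ref{lem:squarefree}. This is the only purpose of the letter $\omega$.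

(a) The last letter of $p$ is the last $c$ of $p\gamma$, and it is preceded by $ba$, so it does not belong to an occurrence of $cac$. Hence every occurrence of $cac$ lies in $h(x)acba$, and Lemma~\ref{lem:defects}(a) for $x\omega$ gives the centers. A block begins with $acbab$ by (B1), and $\rho=acbac$.

(b) Let $uu$ be an occurrence of a square in $p\gamma$ that is not inside $\gamma$. It does not lie in $h(x)acba$, so it contains the last letter $c$ of $p$. If this $c$ were in the first copy of $u$, the second copy would lie in $\gamma$ and contain no $c$. So the second copy is $u=u'r$, where $u'\ne\varepsilon$ is a suffix of $p$ and $r$ is a prefix of $\gamma$, possibly empty. If $|u'|\ge6$, then $u$ contains $cacbac$, which then occurs twice in $p\gamma$, against (a). So $u'$ is a suffix of $acbac$. Write $p=p'u'$. The first copy shows that $p'$ ends with $u'r$. As $u'$ ends with $c$ and $r$ contains no $c$, the word $r$ is what follows the last $c$ of $p'$. By (B1), $p$ ends with $bc\,acbac$, and we go through the five cases.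
\begin{itemize}
\item $u'=c$: $p'$ ends with $bcacba$, so $r=ba$. But $\gamma$ begins with $a$.
\item $u'=ac$: $p'$ ends with $bcacb$, so $r=b$. But $\gamma$ begins with $a$.
\item $u'=bac$: $p'$ ends with $bcac$, so $r=\varepsilon$ and $u=bac$. But $p'$ ends with $cac$.
\item $u'=cbac$: $p'$ ends with $bca$, so $r=a$ and $u=cbaca$ ends with $aca$, not $bca$.
\item $u'=acbac$: $p'$ ends with $bc$, so $r=\varepsilon$ and $u$ ends with $ac$, not $bc$.
\end{itemize}
So no such square exists.
\end{proof}

\section{A large family of nearly equal sparse words}\label{sec:family}

Let $k,d\ge1$. A word $x=x_1\cdots x_r$ has a \emph{repetition} $(k,d)$ at position $s\ge1$ if $s+d+k-1\le r$ and $x_{s+i}=x_{s+d+i}$ for $0\le i<k$. We call $[s,s+k-1]$ its \emph{initial interval}. A square of length $2d$ is a repetition $(d,d)$. The word $x$ is \emph{$\lambda$-sparse} if all its repetitions satisfy $d>\lambda k$. Factors of $\lambda$-sparse words are $\lambda$-sparse. With $k=1$ the condition says that equal letters are more than $\lambda$ apart, so long $\lambda$-sparse words need more than $\lambda$ letters. About twice as many suffice.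

\begin{lemma}\label{lem:sparse}
Over an alphabet with $2\lambda+2$ letters there are $\lambda$-sparse words of every length.
\end{lemma}

\begin{proof}
Let $N_m$ be the number of $\lambda$-sparse words of length $m$. We prove $N_{m+1}\ge2N_m$ by induction on $m$; it holds for $m=0$, as $N_0=1$ and $N_1=2\lambda+2$. There are $(2\lambda+2)N_m$ words of length $m+1$ whose prefix of length $m$ is sparse, and we bound the number of those that are not sparse. Such a word has a repetition $(k,d)$ with $d\le\lambda k$, and the shifted interval ends at the last letter because the prefix of length $m$ is sparse. Put $r=\lceil d/\lambda\rceil\le k$. Each of the last $r$ letters equals the letter $d$ places earlier, so the word is determined by $d$ and by its prefix of length $m+1-r$, which is sparse. By the induction hypothesis $N_{m+1-r}\le2^{1-r}N_m$ for $1\le r\le m+1$, and each value of $r$ comes from $\lambda$ values of $d$. So at most $\lambda\sum_{r\ge1}2^{1-r}N_m=2\lambda N_m$ of the words are not sparse, and $N_{m+1}\ge2N_m$.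
\end{proof}

Let $m\ge16$. Choose $\lambda$-sparse words $y_1\in\Gamma_1^m$ and $y_2\in\Gamma_2^m$ and put $y=y_1y_2$. Let $K=\lfloor\sqrt m\rfloor\ge4$. The real interval $(2m/3,4m/3]$ contains at least $2m/3-1\ge m/2\ge\sqrt m$ integers; fix $K$ of them and call them \emph{sites}. For $\sigma\in\{0,1\}^K$ let $x_\sigma$ be the word of length $2m$ over $(\Gamma_1\cup\Gamma_2)\times\{0,1\}$ whose first components spell $y$, whose second component at the $i$-th site is $\sigma_i$, and whose second component at every other position is $0$. Put
\[
M=|h(x_\sigma)|=2mL,\qquad p_\sigma=h(x_\sigma)\rho,\qquad p_{\sigma,\tau}=h(x_\sigma x_\tau)\rho .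
\]
The blocks $s$ of Section~\ref{sec:example} are the words $h(x_\sigma)$.

Each choice has a reason. The number $K$ of sites must be much larger than $\log m$ for (R1) and much smaller than $m$ for (R4). The sites lie in the middle third because $x_\sigma x_\tau$ has long repetitions with $d=2m$: if $x_\sigma$ and $x_\tau$ differed only in the last position, there would be a repetition $(2m-1,2m)$. Two alphabets are used because sparseness of a word $y$ does not prevent the end of $y$ from resembling its beginning, which would give repetitions at short distance across the middle of $yy$.

\begin{lemma}\label{lem:reps}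
Let $\sigma,\tau\in\{0,1\}^K$ and let $(k,d)$ be a repetition in $x_\sigma x_\tau$. Then $d>10k$ or $d=2m$. If $d=2m$ and $\sigma\ne\tau$, then $k\le4m/3$. Every repetition $(k,d)$ in $x_\sigma$ has $d>10k$.
\end{lemma}

\begin{proof}
The first components of $x_\sigma x_\tau$ spell $y_1y_2y_1y_2$. We call these four factors of length $m$ the \emph{parts}, of types $1,2,1,2$. The initial interval meets some part, of type $i$ say, in an interval $J$ of $k_1\ge k/4$ positions. The interval $J+d$ carries the same letters, all from $\Gamma_i$, and adjacent parts have different types; so $J+d$ lies in one part of type $i$.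

If this is the part that contains $J$, then $y_i$ has a repetition $(k_1,d)$, and $d>\lambda k_1\ge10k$. Otherwise it is the part $2m$ positions further on. Then $d=2m+\kappa$, where $J+\kappa$ lies in the same part as $J$ and has the same first components as $J+d$; in particular $|\kappa|<m$. If $\kappa\ne0$, then $y_i$ has a repetition $(k_1,|\kappa|)$, and $d>m>|\kappa|>\lambda k_1\ge10k$. If $\kappa=0$, then $d=2m$. This proves the first claim.

If $d=2m$, the initial interval lies in $[1,2m]$, and $x_\sigma,x_\tau$ agree on it. If $\sigma\ne\tau$, it avoids a site $f\in(2m/3,4m/3]$, so $k\le\max(f-1,2m-f)\le4m/3$. Finally, a repetition in $x_\sigma$ is a repetition in $x_\sigma x_\sigma$ with $d<2m$.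
\end{proof}

\begin{lemma}\label{lem:familygood}
The words $p_\sigma$, and $p_{\sigma,\tau}$ for $\sigma\ne\tau$, are good.
\end{lemma}

\begin{proof}
A repetition with $k=d$ satisfies neither $d>10k$ nor $d=2m$, $k\le4m/3$. By Lemma~\ref{lem:reps}, $x_\sigma$ and $x_\sigma x_\tau$ $(\sigma\ne\tau)$ are square-free, and Lemma~\ref{lem:good} applies.
\end{proof}

\section{Estimates for the cost}\label{sec:estimates}

Put
\[
k_0=2(2L+5+|\gamma|),\qquad\delta=1/k_0 .
\]
A move is \emph{long} if $k\ge k_0$. All constants below depend on $w$ only, not on $m$. We assume from now on that $m$ is so large that $M\ge6k_0$.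

The first lemma pulls a long move back through the code: the move contains a factor $cac$, so its shift is a multiple of $L$, and it comes from a repetition over $\Gamma$.

\begin{lemma}\label{lem:moves}
\begin{itemize}
\item[(a)] Every long move $(k,d)$ of $p_\sigma$ has $d>5k$.
\item[(b)] If $\sigma\ne\tau$, every move $(k,d)$ of $p_{\sigma,\tau}$ has $d\ge(1+\delta)k$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $x$ be $x_\sigma$ in (a) and $x_\sigma x_\tau$ in (b), and let $p=h(x)\rho$. Consider a long move $(k,d)$. It says that an interval of $k$ positions of $p\gamma$ and its shift by $d$ carry the same word. Drop the last $5+|\gamma|$ of the $k$ positions. The remaining interval $I$ and its shift $I+d$ lie in $h(x)$, since $|\rho\gamma|=5+|\gamma|$, and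
\[
|I|-2L=k-\tfrac12k_0\ge\tfrac12k .
\]
In particular $|I|\ge2L+k_0/2\ge4L$. So $I$ without its two end positions contains a position $\equiv1\pmod L$, which is the first position of a block other than the first block. By Lemma~\ref{lem:good}(a), $I$ contains an occurrence of $cac$. Then $cac$ also occurs $d$ positions later, and all centers are $\equiv1\pmod L$, so $d=\varrho L$ with $\varrho\ge1$.

Let $g$ be the number of full blocks contained in $I$. At each end of $I$ fewer than $L$ positions are outside the full blocks, so $gL\ge|I|-2L\ge k/2$ and $g\ge1$. The shift by $\varrho L$ maps these blocks to full blocks that are the same words, and $h$ is injective on letters, so $x$ has a repetition $(g,\varrho)$. By Lemma~\ref{lem:reps} there are two possibilities. Either $\varrho>10g$, and then $d>10gL\ge5k$. Or we are in (b) with $\varrho=2m$ and $g\le4m/3$; then $d=M$ and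
\[
k=|I|+5+|\gamma|\le gL+\tfrac12k_0\le\tfrac23M+\tfrac1{12}M=\tfrac34M ,
\]
so $d\ge\frac43k\ge(1+\delta)k$. This proves (a), and (b) for long moves. If $k<k_0$, then \eqref{eq:dk} gives $d\ge k+1\ge(1+\delta)k$.
\end{proof}

To obtain (R3) we split a cheapest path for $p_{\sigma,\tau}$ at the point where the first factor $h(x_\sigma)$ is used up. The difficulty is the move that crosses this point. If it could remove many letters on both sides, its cost could be charged to only one side, and the two estimates would not add up. The two alphabets prevent this, since the pair of letters at the middle of $x_\sigma x_\tau$ occurs only there.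

\begin{lemma}\label{lem:gap}
Let $c_1=2L+LD$. For $\sigma\ne\tau$,
\[
C(p_{\sigma,\tau})\ge(1+\delta)M+C(p_\tau)-c_1 .
\]
\end{lemma}

\begin{proof}
Write $p=p_{\sigma,\tau}$ and $p'=p_\tau$. Then $p=h(x_\sigma)p'$, so $|p|=|p'|+M$, and $p,p'$ have the same moves from every $j\le|p'|$. Let $|p|=j_0>j_1>\dots>j_q=1$ be a cheapest path for $p$, with costs $d_1,\dots,d_q$, and let $e$ be the index with $j_{e-1}>|p'|\ge j_e$. Put
\[
k'=j_{e-1}-|p'|\ge1,\qquad k''=|p'|-j_e\ge0,\qquad T=\sum_{i>e}d_i .
\]
The $e$-th move removes the last $k'$ letters of $h(x_\sigma)$ and the first $k''$ letters of $p'$. The later moves form a path for $p'$ from $j_e$ to $1$ of cost $T$.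

We claim that $k'<L$ or $k''<L$. Otherwise the removed letters include the two blocks $h(\xi)h(\zeta)$, where $\xi$ is the last letter of $x_\sigma$ and $\zeta$ is the first letter of $x_\tau$. The move provides another occurrence of the word $h(\xi)h(\zeta)$ in $p\gamma$, $d_e\ge1$ positions later. This word contains $cacbab$, with $cac$ centered at the first letter of $h(\zeta)$. By Lemma~\ref{lem:good}(a), in the second occurrence this center is the first letter of a block of $h(x_\sigma x_\tau)$ other than the first. That block is then the word $h(\zeta)$ and the preceding block is the word $h(\xi)$. So $\xi\zeta$ occurs at a second place in $x_\sigma x_\tau$. But $\xi\in\Gamma_2\times\{0,1\}$ and $\zeta\in\Gamma_1\times\{0,1\}$, and such a pair of neighbors occurs only in the middle of $x_\sigma x_\tau$. This proves the claim.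

\emph{Suppose $k'<L$.} We charge the $e$-th move to $p'$. The first $e-1$ moves remove $M-k'>M-L$ letters, at cost at least $(1+\delta)(M-L)$ by Lemma~\ref{lem:moves}(b). We show $C(p')\le d_e+T$. If $k''=0$, then $C(p')\le T$. If $k''\ge1$, let $P=p[j_{e-1}]\gamma$. The word $p'\gamma$ is $P$ without its first $k'$ letters, and $P_s=P_{s+d_e}$ for $k'<s\le k'+k''$; so $(k'',d_e)$ is a move of $p'$ from $|p'|$ to $j_e$. Hence
\[
C(p)\ge(1+\delta)(M-L)+C(p')\ge(1+\delta)M+C(p')-2L .
\]

\emph{Suppose $k''<L$.} We charge the $e$-th move to $h(x_\sigma)$. The first $e$ moves remove at least $M$ letters, at cost at least $(1+\delta)M$. Fewer than $L$ single moves lead from $|p'|$ to $j_e$, so $C(p')\le LD+T$. Hence $C(p)\ge(1+\delta)M+C(p')-LD$.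
\end{proof}

For (R4) we first replace a cheapest path by an almost cheapest one whose moves look at a bounded number of letters. The value $\lambda=40$ was chosen so that the ratio $5$ in Lemma~\ref{lem:moves}(a) is at least the price $4$ of a single move.

\begin{lemma}\label{lem:stable}
There is a constant $A$ such that $C(p_\tau)\le C(p_\sigma)+A(K+1)$ for all $\sigma,\tau\in\{0,1\}^K$.
\end{lemma}

\begin{proof}
The words $p_\sigma$ and $p_\tau$ have the same length, and both are good. In a cheapest path for $p_\sigma$, replace every move $(k,d)$ with $k\ge k_0$ or $d\ge4k_0$ by $k$ single moves of $p_\sigma$. Each replaced move has $d\ge4k$: by Lemma~\ref{lem:moves}(a) if $k\ge k_0$, and because $d\ge4k_0>4k$ otherwise. A single move costs at most $4$, except from $j\in\{2,3,4\}$, where it costs at most $D$. The path leaves each $j$ at most once, so the new path costs at most $C(p_\sigma)+3D$. All its moves have $k<k_0$ and $d<4k_0+D$.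

Call the first $k+d$ positions of $p_\sigma[j]\gamma$ the \emph{window} of the move $(k,d)$ from $j$. In the new path every window has at most $W=5k_0+D$ positions. If $p_\sigma\gamma$ and $p_\tau\gamma$ agree on the window, then $(k,d)$ is also a move of $p_\tau$ from $j$. Replace each of the other moves by fewer than $k_0$ single moves of $p_\tau$, at cost at most $k_0D$. The positions where the two words differ lie in at most $K$ blocks of length $L$. A window that meets a given block starts at one of at most $L+W$ positions, and the windows of the path start at distinct positions. So at most $K(L+W)$ moves are replaced, and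
\[
C(p_\tau)\le C(p_\sigma)+3D+K(L+W)k_0D .
\]
Take $A=3D+(L+W)k_0D$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $w$ be as in \eqref{eq:w} and suppose that $\mathcal L=w^{\bowtie}$ is context-free. It does not contain $\varepsilon$, so Lemma~\ref{lem:interchange} applies with a constant $\nu$. Let $m$ be large and $K=\lfloor\sqrt m\rfloor$.

\subsection*{Short words with a doubled suffix}
By Lemma~\ref{lem:upper}, $\mathcal L$ contains a word of length $|w|+C(p_\sigma)$ with suffix $h(x_\sigma)\rho\gamma$. Duplicating $h(x_\sigma)$ gives
\[
Z_\sigma=\theta_\sigma\,h(x_\sigma)\,h(x_\sigma)\,\rho\gamma\in\mathcal L,\qquad|Z_\sigma|=|w|+C(p_\sigma)+M .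
\]
By Lemma~\ref{lem:single}, $|Z_\sigma|\le|w|+4(2mL+5)+3D+2mL\le c_2m$ with $c_2=10L+|w|+20+3D$. So there are a length $N\le c_2m$ and a set $\Theta\subseteq\{0,1\}^K$ with $|\Theta|\ge2^K/(c_2m)$ and $|Z_\sigma|=N$ for all $\sigma\in\Theta$. On $\Theta$ the cost $C(p_\sigma)$ has a constant value $C_0$, and
\begin{equation}\label{eq:N}
N=|w|+C_0+M .
\end{equation}
The words $Z_\sigma$ are distinct, because the suffix of length $|p_\sigma\gamma|$ determines $\sigma$. For $\sigma\in\Theta$ the two displayed copies of $h(x_\sigma)$ and their blocks occupy positions that do not depend on $\sigma$.

\subsection*{The exchange}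
A \emph{site block} is a block, in either copy, that comes from a site. Let $Q$ be the set of first positions of the $2K$ site blocks; its elements are the marks. Apply Lemma~\ref{lem:interchange} to $S=\{Z_\sigma:\sigma\in\Theta\}$ with $\mu=K/2$. We obtain an interval $[s,e]$ that contains more than $K/4$ and at most $K/2$ marks, and a set $\Theta'\subseteq\Theta$ with $|\Theta'|\ge|\Theta|/(\nu N^2)$ such that the positions $[s,e]$ may be exchanged between any two words $Z_\sigma,Z_\tau$ with $\sigma,\tau\in\Theta'$.

The interval need not respect the blocks. A site block that meets $[s,e]$ without being contained in it is called \emph{cut}; it contains $s$ or $e$, so there are at most two cut blocks. Choose $\Theta''\subseteq\Theta'$ with $|\Theta''|\ge|\Theta'|/4$ whose elements agree at the sites of the cut blocks.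

Let $\mathcal A$ be the set of sites whose mark in the first copy lies in $[s,e]$, and $\mathcal B$ the set of sites whose mark in the second copy lies in $[s,e]$; see Figure~\ref{fig:exchange}. Then $K/4<|\mathcal A|+|\mathcal B|\le K/2$. The upper bound makes the two sets disjoint. Indeed, if both are nonempty, then $[s,e]$ contains everything between a mark of the first copy and a mark of the second, so $\mathcal A$ is a final segment and $\mathcal B$ an initial segment of the ordered set of $K$ sites, and $|\mathcal A|+|\mathcal B|<K$. Thus an exchange can change a bit in one copy only.

\begin{figure}[ht]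
\centering
\begin{tikzpicture}
\foreach \i in {0,...,7} {
  \fill[gray!35] ({2.45+0.3*\i},0) rectangle ({2.65+0.3*\i},0.5);
  \fill[gray!35] ({6.45+0.3*\i},0) rectangle ({6.65+0.3*\i},0.5);
}
\foreach \x in {4.25,4.55,6.45,6.75} \fill[black] (\x,0) rectangle ({\x+0.2},0.5);
\draw (0,0) rectangle (10.8,0.5);
\foreach \x in {1.6,5.6,9.6} \draw (\x,0) -- (\x,0.5);
\node at (0.8,0.8) {$\theta_\sigma$};
\node at (3.2,0.8) {$h(x_\sigma)$};
\node at (8.0,0.8) {$h(x_\sigma)$};
\node at (10.2,0.8) {$\rho\gamma$};
\node at (4.5,0.8) {$\mathcal A$};
\node at (6.7,0.8) {$\mathcal B$};
\draw[thick] (4.05,-0.05) -- (4.05,-0.25) -- (7.0,-0.25) -- (7.0,-0.05);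
\node at (4.05,-0.5) {$s$};
\node at (7.0,-0.5) {$e$};
\end{tikzpicture}
\caption{The word $Z_\sigma$ with $K=8$ site blocks in each copy of $h(x_\sigma)$ (not to scale). The interval $[s,e]$ contains the black site blocks, namely the last two of the first copy (the set $\mathcal A$) and the first two of the second copy (the set $\mathcal B$), and it cuts one further site block at $s$. No site has both of its blocks in $[s,e]$, so importing a different bit on $[s,e]$ makes the two copies different.}
\label{fig:exchange}
\end{figure}

\subsection*{The elements of $\Theta''$ agree on $\mathcal A\cup\mathcal B$}
Suppose that $\sigma,\tau\in\Theta''$ differ at some site of $\mathcal A\cup\mathcal B$. Let $Z'\in\mathcal L$ be obtained from $Z_\sigma$ by taking the letters in $[s,e]$ from $Z_\tau$; it has length $N$. We determine its suffix of length $2M+|\rho\gamma|$. The blocks that do not come from sites, the cut blocks, and $\rho\gamma$ are the same in $Z_\sigma$ and $Z_\tau$. A site block contained in $[s,e]$ has its mark in $[s,e]$ and is taken from $Z_\tau$. A site block disjoint from $[s,e]$ has its mark outside and is taken from $Z_\sigma$. So $Z'$ has suffix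
\[
h(x_{\sigma'})\,h(x_{\sigma''})\,\rho\gamma=p_{\sigma',\sigma''}\,\gamma ,
\]
where $\sigma'$ is $\sigma$ with the coordinates in $\mathcal A$ taken from $\tau$, and $\sigma''$ is $\sigma$ with the coordinates in $\mathcal B$ taken from $\tau$; at the sites of cut blocks $\sigma$ and $\tau$ agree, so the description is correct there as well. At a site of $\mathcal A\cup\mathcal B$ where $\sigma$ and $\tau$ differ, exactly one of $\sigma',\sigma''$ takes its coordinate from $\tau$, because $\mathcal A\cap\mathcal B=\emptyset$. Hence $\sigma'\ne\sigma''$, and $p_{\sigma',\sigma''}$ is good by Lemma~\ref{lem:familygood}. Lemmas \ref{lem:lower}, \ref{lem:gap} and~\ref{lem:stable}, in this order, give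
\begin{align*}
N&\ge|w|+C(p_{\sigma',\sigma''})-|w|D\\
&\ge|w|+(1+\delta)M+C(p_{\sigma''})-c_1-|w|D\\
&\ge|w|+(1+\delta)M+C_0-A(K+1)-c_1-|w|D .
\end{align*}
Comparing with \eqref{eq:N} we get $2\delta Lm\le A(\sqrt m+1)+c_1+|w|D$, which is false for large $m$.

\subsection*{Counting}
For large $m$, all elements of $\Theta''$ therefore agree on $\mathcal A\cup\mathcal B$, a set of more than $K/4$ sites, so $|\Theta''|\le2^{3K/4}$. On the other hand
\[
|\Theta''|\ge\frac{|\Theta|}{4\nu N^2}\ge\frac{2^K}{4\nu c_2^3m^3} .
\]
Hence $2^{K/4}\le4\nu c_2^3m^3$ with $K=\lfloor\sqrt m\rfloor$. The left side grows faster than every power of $m$, so this is false for large $m$. The contradiction shows that $w^{\bowtie}$ is not context-free, and with the reduction in Section~\ref{sec:prelim} this proves Theorem~\ref{thm:main}. \qed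

\begin{thebibliography}{9}

\bibitem{idem}
\emph{Languages Generated by Iterated Idempotencies},
\texttt{https://\allowbreak tesisenred.net/\allowbreak bitstream/\allowbreak handle/\allowbreak 10803/\allowbreak 8791/\allowbreak DissertationLeupold.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\end{thebibliography}
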